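\title{A complemented ideal of $\ell^1(F_2\times F_2)$ that is not the sum of a left and a right ideal with bounded approximate identities}

\begin{abstract}
Let $I$ be a closed two-sided ideal of the group algebra $L^1(G)$ of a locally compact group $G$. It has been conjectured that $I$ is weakly complemented if and only if $I=L+R$, where $L$ is a closed left ideal with a right bounded approximate identity and $R$ is a closed right ideal with a left bounded approximate identity. We disprove the conjecture: the functions in $\ell^1(F_2\times F_2)$ with both marginals zero form a complemented ideal with no such decomposition. For a large class of products $N\times M$ the corresponding ideal has a decomposition exactly when $N$ or $M$ is amenable.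
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a locally compact group with identity $e$, and let $L^1(G)$ be its group algebra over $\mathbb C$, formed with a left Haar measure and the convolution product $*$. A \emph{right} (resp.\ \emph{left}) \emph{bounded approximate identity} in a subalgebra $B$ of $L^1(G)$ is a norm-bounded net $(p_\alpha)$ in $B$ such that $b*p_\alpha\to b$ (resp.\ $p_\alpha*b\to b$) in norm for every $b\in B$. A closed subspace $X$ of a Banach space $E$ is \emph{complemented} if it is the range of a bounded projection on $E$, and \emph{weakly complemented} if its annihilator $X^\perp$ is complemented in $E^*$. If $Q$ is a projection onto $X$, then $\mathrm{id}-Q^*$ is a projection onto $\ker Q^*=X^\perp$, so complemented subspaces are weakly complemented.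

A bounded approximate identity is the substitute for an identity element in an ideal. Its existence is a statement about multiplication, while weak complementation concerns only the Banach space structure. For amenable $G$ the second property implies the first (Proposition~\ref{prop:amenable}). For non-amenable $G$ this fails at once: the augmentation ideal
\[
I_0(G)=\Big\{f\in L^1(G):\int_G f=0\Big\}
\]
has codimension one, so it is complemented, but it has no left and no right bounded approximate identity (see Lemma~\ref{lem:nonamenable}). One then asks for less, and lets two one-sided ideals share the work.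

\begin{definition}\label{def:decomposable}
A closed two-sided ideal $I$ of $L^1(G)$ is \emph{decomposable} if $I=L+R$, where $L$ is a closed left ideal of $L^1(G)$ with a right bounded approximate identity and $R$ is a closed right ideal of $L^1(G)$ with a left bounded approximate identity.
\end{definition}

By Cohen's factorization theorem, every element of a Banach algebra with a one-sided bounded approximate identity is a product of two elements; so every element of a decomposable ideal $I$ is a sum of two products of elements of $I$. The following results are known.
\begin{itemize}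
\item[(K1)] If $G$ is $\sigma$-compact, every closed two-sided ideal of finite codimension in $L^1(G)$ is decomposable.
\item[(K2)] If $G$ is discrete or connected and $H$ is a closed normal subgroup with left Haar measure $dh$, then $I_H=\{f\in L^1(G):\int_H f(xh)\,dh=0\text{ for almost every }x\in G\}$ is decomposable.
\item[(K3)] Every decomposable ideal is weakly complemented.
\end{itemize}
Thus decomposability repairs the failure seen in $I_0(G)$, at least for $\sigma$-compact and for discrete $G$, and the natural guess is that (K3) is the only obstruction. This is Conjecture~6.3 of \cite{source}.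

\begin{quote}
\textbf{Conjecture.} For every locally compact group $G$, a closed two-sided ideal of $L^1(G)$ is decomposable if and only if it is weakly complemented.
\end{quote}

We show that the ``if'' half is false. For locally compact groups $N$ and $M$ put
\[
\begin{split}
I_{N,M}=\Big\{f\in L^1(N\times M):\ &\int_N f(n,m)\,dn=0\text{ for a.e. }m,\\
&\int_M f(n,m)\,dm=0\text{ for a.e. }n\Big\}.
\end{split}
\]
In the notation of (K2) this is $I_{N\times1}\cap I_{1\times M}$, a closed two-sided ideal of $L^1(N\times M)$. The obstruction to decomposing it is the following property of $N$. Here $\delta_a$ is the point mass at $a$, so that $\langle\varphi,\delta_a*u*\delta_b\rangle=\int_N\varphi(axb)u(x)\,dx$.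

\begin{definition}\label{def:P}
For $u\in L^1(N)$ and $\varphi\in L^\infty(N)$, the \emph{defect} of the pair $(u,\varphi)$ is
\[
\sup_{a,b\in N}\big|\langle\varphi,\delta_a*u*\delta_b\rangle-\langle\varphi,\delta_a*u\rangle\big|.
\]
The group $N$ has \emph{property $(\mathcal P)$} if for every $\varepsilon>0$ there are $u\in I_0(N)$ and $\varphi\in L^\infty(N)$ with $\langle\varphi,u\rangle=1$ and defect at most $\varepsilon$. No bound on $\|u\|$ or $\|\varphi\|$ is required.
\end{definition}

\begin{theorem}\label{thm:A}
If $N$ has property $(\mathcal P)$ and $M$ is a non-amenable locally compact group, then $I_{N,M}$ is complemented in $L^1(N\times M)$, hence weakly complemented, but it is not decomposable.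
\end{theorem}

\begin{theorem}\label{thm:B}
The free group $F_2$ has property $(\mathcal P)$. Since $F_2$ is non-amenable, the conjecture fails for $G=F_2\times F_2$ and the complemented ideal
\[
I_{F_2,F_2}=\Big\{x\in\ell^1(F_2\times F_2):\sum_g x(g,h)=0\ \ \forall h,\quad\sum_h x(g,h)=0\ \ \forall g\Big\}.
\]
\end{theorem}

By (K2), both $I_{F_2\times1}$ and $I_{1\times F_2}$ are decomposable; so an intersection of two decomposable ideals need not be decomposable.

The proof runs as follows. A decomposition allows one to annihilate elements of the ideal, asymptotically, by multiplying on both sides at once, whereas in $I_0(M)$, for non-amenable $M$, multiplying on the left alone cannot do this (Section~\ref{sec:annihilation}). Integrating the $N$-variable against $\varphi$ erases the right factor, and so turns a two-sided annihilation on $N\times M$ into a forbidden one-sided annihilation on $M$ (Section~\ref{sec:proofA}). Section~\ref{sec:product} explains why products are the place to look and shows that an amenable factor removes the obstruction. Section~\ref{sec:free} treats $F_2$, Section~\ref{sec:more} proves $(\mathcal P)$ for connected non-amenable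 groups and non-elementary convergence groups, and Section~\ref{sec:consequences} draws the consequences.

\section{Measures, quotients, products, amenability}\label{sec:prelim}

This section fixes conventions and collects the textbook facts that we use.

\subsection*{Measures}
$M(G)$ is the Banach algebra of complex regular Borel measures on $G$, with the total variation norm and the product $\int\psi\,d(\mu*\nu)=\iint\psi(xy)\,d\mu(x)\,d\nu(y)$. It has identity $\delta_e$, and it contains $L^1(G)$ as a closed two-sided ideal through $f\mapsto f(x)\,dx$. The total mass $\mu\mapsto\mu(G)$ is multiplicative. A \emph{probability density} is a function $g\ge0$ in $L^1(G)$ with $\int g=1$; the algebra $L^1(G)$ has a two-sided approximate identity of probability densities. We identify $L^\infty(G)$ with $L^1(G)^*$ through $\langle\varphi,f\rangle=\int\varphi f$. Functions in $L^1$ vanish off $\sigma$-compact sets, so Fubini's theorem applies wherever we use it.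

With $\Delta$ the modular function, $(\delta_a*f)(x)=f(a^{-1}x)$ and $(f*\delta_b)(x)=\Delta(b)^{-1}f(xb^{-1})$. Both translations are isometries of $L^1(G)$, and $|f*\delta_b|=|f|*\delta_b$. The map $(a,b)\mapsto\delta_a*f*\delta_b$ is norm continuous, and for $\mu,\nu\in M(G)$, $f\in L^1(G)$, $\varphi\in L^\infty(G)$,
\begin{equation}\label{eq:disintegrate}
\langle\varphi,\mu*f*\nu\rangle=\iint\langle\varphi,\delta_a*f*\delta_b\rangle\,d\mu(a)\,d\nu(b).
\end{equation}
The image of measures under $x\mapsto x^{-1}$ is an isometric anti-automorphism of $M(G)$ that preserves $L^1(G)$ and the total mass. We call it \emph{inversion}; it exchanges left and right in statements about $I_0(G)$.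

\subsection*{Quotients}
Let $H$ be a closed normal subgroup and $\pi:G\to G/H$ the quotient map. Normalize the Haar measures so that Weil's formula $\int_G f=\int_{G/H}\int_H f(xh)\,dh\,d(xH)$ holds, and put $T_Hf(xH)=\int_H f(xh)\,dh$. Then $T_H:L^1(G)\to L^1(G/H)$ is the restriction of the map $M(G)\to M(G/H)$ that takes a measure to its image under $\pi$. This map is a contractive algebra homomorphism that preserves total mass and sends $\delta_a$ to $\delta_{aH}$. Hence $I_H=\ker T_H$ is a closed two-sided ideal, $\int T_Hf=\int f$, and
\begin{equation}\label{eq:Tequiv}
T_H(\delta_a*f*\delta_b)=\delta_{aH}*T_Hf*\delta_{bH}.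
\end{equation}
There is a Bruhat function for $H$ (Reiter--Stegeman): a continuous $\beta\ge0$ on $G$ with $\int_H\beta(xh)\,dh=1$ for all $x$. By Weil's formula $\sigma f=(f\circ\pi)\beta$ defines a linear isometry $\sigma:L^1(G/H)\to L^1(G)$, and $T_H\sigma=\mathrm{id}$. In particular $T_H$ is onto.

\subsection*{Products}
For $f\in L^1(N)$, $g\in L^1(M)$ let $(f\otimes g)(n,m)=f(n)g(m)$. Then $\|f\otimes g\|=\|f\|\,\|g\|$ and $(f\otimes g)*(f'\otimes g')=(f*f')\otimes(g*g')$. The space $L^1(N\times M)$ is the projective tensor product of $L^1(N)$ and $L^1(M)$: for every $f\in L^1(N\times M)$ and $\epsilon>0$,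
\begin{equation}\label{eq:projective}
f=\sum_k f_k\otimes g_k\quad\text{with}\quad\sum_k\|f_k\|\,\|g_k\|\le\|f\|+\epsilon .
\end{equation}
The \emph{marginals} of $f$ are $f_N(n)=\int_M f(n,m)\,dm$ and $f_M(m)=\int_N f(n,m)\,dn$; they have norm at most $\|f\|$, and $I_{N,M}=\{f:f_N=0,\ f_M=0\}$. In particular $u\otimes v\in I_{N,M}$ if $u\in I_0(N)$ and $v\in I_0(M)$.

\subsection*{Amenability}
A \emph{mean} on $L^\infty(G)$ is a positive functional that takes the value $1$ at the constant function $1$. The following conditions are equivalent, and define amenability of $G$.
\begin{itemize}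
\item[(A1)] There is a mean invariant under all right translations $\psi\mapsto\psi(\,\cdot\,y)$ (equivalently, by inversion, one invariant under all left translations).
\item[(A2)] (Reiter's condition) There is a net $(g_i)$ of probability densities with $\sup_{y\in K}\|\delta_y*g_i-g_i\|\to0$ for every compact $K\subset G$.
\item[(A3)] Every continuous affine action of $G$ on a nonempty compact convex subset of a locally convex space has a fixed point.
\end{itemize}
Compact groups and solvable groups are amenable. If a closed normal subgroup $H$ and $G/H$ are amenable, so is $G$. The groups $F_2$ and $SL_2(\mathbb R)$ are not amenable.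

\section{Two-sided and one-sided annihilation}\label{sec:annihilation}

The ideals $L$ and $R$ in a decomposition are unknown, so we want a consequence of decomposability that mentions only $I$. If $(p_\alpha)$ is a right approximate identity for $L$, then right multiplication by $\delta_e-p_\alpha$ asymptotically kills $L$; likewise left multiplication by $\delta_e-q_\beta$ kills $R$. Doing both kills $L+R$.

\begin{lemma}\label{lem:twosided}
Let $I=L+R$ be a decomposition as in Definition~\ref{def:decomposable}, with a right bounded approximate identity $(p_\alpha)$ in $L$ and a left bounded approximate identity $(q_\beta)$ in $R$. Then $p_\alpha,q_\beta\in I$, and for every $x\in I$ and $\epsilon>0$ there are $\alpha_0,\beta_0$ such that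
\[
\|(\delta_e-q_\beta)*x*(\delta_e-p_\alpha)\|<\epsilon\qquad(\alpha\ge\alpha_0,\ \beta\ge\beta_0).
\]
\end{lemma}

\begin{proof}
Both $L$ and $R$ are contained in $L+R=I$. Let $C$ bound all $\|p_\alpha\|$ and $\|q_\beta\|$, and write $x=l+r$ with $l\in L$, $r\in R$. Then
\[
(\delta_e-q_\beta)*x*(\delta_e-p_\alpha)=(\delta_e-q_\beta)*(l-l*p_\alpha)+(r-q_\beta*r)*(\delta_e-p_\alpha),
\]
which has norm at most $(1+C)\big(\|l-l*p_\alpha\|+\|r-q_\beta*r\|\big)$.
\end{proof}

The lemma already explains (K3). Take an ultrafilter $\mathcal U$ on the set of pairs $(\alpha,\beta)$ that contains every set $\{\alpha\ge\alpha_0,\ \beta\ge\beta_0\}$, and define $P$ on $L^\infty(G)$ by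
\[
\langle P\varphi,x\rangle=\lim_{\mathcal U}\,\langle\varphi,(\delta_e-q_\beta)*x*(\delta_e-p_\alpha)\rangle\qquad(x\in L^1(G)).
\]
Then $\|P\|\le(1+C)^2$, and $P\varphi\in I^\perp$ by the lemma. If $\varphi\in I^\perp$ then $P\varphi=\varphi$, because $(\delta_e-q_\beta)*x*(\delta_e-p_\alpha)-x=-q_\beta*x-x*p_\alpha+q_\beta*x*p_\alpha$ lies in $I$. So a decomposition yields a projection onto $I^\perp$ of a special multiplicative form, and the conjecture would produce such a projection out of an arbitrary one. For amenable groups this can be done.

\begin{proposition}\label{prop:amenable}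
The conjecture holds for every amenable $G$.
\end{proposition}

\begin{proof}
By a theorem of Johnson (1972), $L^1(G)$ is an amenable Banach algebra, and in an amenable Banach algebra every weakly complemented closed two-sided ideal has a bounded approximate identity (Curtis and Loy \cite{CL}, following Helemskii). So a weakly complemented ideal $I$ is decomposable with $L=R=I$. The converse is (K3).
\end{proof}

We turn to annihilation from one side, in the augmentation ideal. The next two lemmas show that it is possible exactly when the group is amenable.

\begin{lemma}[Reiter]\label{lem:reiter}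
Let $G$ be amenable. There is a net $(g_i)$ of probability densities with $\|v*g_i\|\to0$ for all $v\in I_0(G)$, and $I_0(G)$ has a right and a left bounded approximate identity.
\end{lemma}

\begin{proof}
Take $(g_i)$ from (A2) and let $v\in I_0(G)$. By \eqref{eq:disintegrate} and $\int v=0$ we have $\langle\varphi,v*g_i\rangle=\int\langle\varphi,\delta_y*g_i-g_i\rangle\,v(y)\,dy$ for $\varphi\in L^\infty(G)$. So for every compact $K$,
\[
\|v*g_i\|\le\|v\|\sup_{y\in K}\|\delta_y*g_i-g_i\|+2\int_{G\setminus K}|v| .
\]
The last term is small for suitable $K$, and then the first tends to $0$. If $(j_\lambda)$ is an approximate identity of probability densities for $L^1(G)$, then $j_\lambda-g_i\in I_0(G)$ has norm at most $2$ and $v*(j_\lambda-g_i)\to v$ along pairs $(\lambda,i)$. Inversion gives the left version.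
\end{proof}

For the converse we must allow arbitrary complex measures $\eta$ of total mass $1$, with no bound on $\|\eta\|$, since this is all we shall know about the measure that appears in the proof of Theorem~\ref{thm:A}.

\begin{lemma}\label{lem:nonamenable}
Let $M$ be non-amenable. There are a finite set $V\subset I_0(M)$ and $\kappa>0$ such that $\max_{v\in V}\|\eta*v\|\ge\kappa$ for every $\eta\in M(M)$ with $\eta(M)=1$.
\end{lemma}

\begin{proof}
Suppose not. Then for each pair $i=(V,\kappa)$ there is $\eta_i$ with $\eta_i(M)=1$ and $\|\eta_i*v\|<\kappa$ for $v\in V$. Directing the pairs by increasing $V$ and decreasing $\kappa$, we get $\|\eta_i*v\|\to0$ for all $v\in I_0(M)$. Fix a probability density $j$ and put $k_i=\eta_i*j\in L^1(M)$. Then $\int k_i=1$, so $\|k_i\|\ge1$. For $y\in M$ the function $j*\delta_y-j$ lies in $I_0(M)$, so $\|k_i*\delta_y-k_i\|=\|\eta_i*(j*\delta_y-j)\|\to0$. To restore positivity, let $g_i=|k_i|/\|k_i\|$. Since $|k_i|*\delta_y=|k_i*\delta_y|$,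
\[
\|g_i*\delta_y-g_i\|=\frac{\big\||k_i*\delta_y|-|k_i|\big\|}{\|k_i\|}\le\|k_i*\delta_y-k_i\|\to0 .
\]
A weak* cluster point of $(g_i)$ in $L^\infty(M)^*$ is a mean, and it is invariant under right translations because $\langle\psi(\,\cdot\,y)-\psi,g_i\rangle=\langle\psi,g_i*\delta_y-g_i\rangle\to0$. This contradicts (A1).
\end{proof}

If $(q_\beta)$ were a left approximate identity in $I_0(M)$, the measures $\eta=\delta_e-q_\beta$ would violate the lemma; by inversion there is no right approximate identity either. So when $M$ is non-amenable and discrete or $\sigma$-compact, $I_0(M)$ can be annihilated from two sides, by (K1), (K2) and Lemma~\ref{lem:twosided}, but not from one.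

\section{The ideals $I_{N,M}$}\label{sec:product}

The ideal $I_{N,M}$ is built from elementary tensors over the two augmentation ideals, with control of norms.

\begin{lemma}\label{lem:tensor}
$I_{N,M}$ is complemented in $L^1(N\times M)$. Every $f\in I_{N,M}$ can be written as $f=\sum_k u_k\otimes v_k$ with $u_k\in I_0(N)$, $v_k\in I_0(M)$ and $\sum_k\|u_k\|\,\|v_k\|\le4\|f\|+1$.
\end{lemma}

\begin{proof}
Fix probability densities $j_N$ on $N$ and $j_M$ on $M$, and define a bounded operator on $L^1(N\times M)$ by
\[
Qf=f-j_N\otimes f_M-f_N\otimes j_M+\Big(\int f\Big)\,j_N\otimes j_M .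
\]
If $f\in I_{N,M}$ then $f_N$, $f_M$ and $\int f$ vanish, so $Qf=f$. For $f=g\otimes h$ the marginals are $f_N=(\int h)g$ and $f_M=(\int g)h$, whence
\[
Q(g\otimes h)=\Big(g-\Big(\int g\Big)j_N\Big)\otimes\Big(h-\Big(\int h\Big)j_M\Big).
\]
The two factors lie in $I_0(N)$ and $I_0(M)$ and have norms at most $2\|g\|$ and $2\|h\|$. Apply $Q$ term by term to a series \eqref{eq:projective} with $\epsilon=1/4$. This shows that $Qf\in I_{N,M}$ for every $f$, so that $Q$ is a projection onto $I_{N,M}$, and for $f=Qf\in I_{N,M}$ it gives the stated series.
\end{proof}

Suppose that $I_0(N)=L_1+R_1$ and $I_0(M)=L_2+R_2$ are decompositions, and try to decompose $I_{N,M}$. Splitting both factors of $u\otimes v$ gives four terms, of types $L_1\otimes L_2$, $R_1\otimes R_2$, $L_1\otimes R_2$ and $R_1\otimes L_2$. The first type spans a left ideal and the second a right ideal, but the mixed types have no evident place in a decomposition. If $M$ is amenable we may take $L_2=R_2=I_0(M)$, and the mixed types are absorbed.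

\begin{theorem}\label{thm:C}
If $M$ is amenable and $I_0(N)$ is decomposable, then $I_{N,M}$ is decomposable. The same holds with the roles of $N$ and $M$ exchanged. The ideal $I_0(N)$ is decomposable whenever $N$ is $\sigma$-compact or discrete.
\end{theorem}

\begin{proof}
The last statement is (K1), as $I_0(N)$ has codimension one, and (K2) with $H=G=N$. The flip $N\times M\to M\times N$ exchanges the roles.

Let $I_0(N)=L_1+R_1$ be a decomposition. Let $L$ be the closed span of the tensors $l\otimes k$ with $l\in L_1$, $k\in I_0(M)$, and $R$ the closed span of the $r\otimes k$ with $r\in R_1$, $k\in I_0(M)$. Both lie in $I_{N,M}$. Since $(f\otimes g)*(l\otimes k)=(f*l)\otimes(g*k)$ with $f*l\in L_1$ and $g*k\in I_0(M)$, and elementary tensors span a dense subspace of $L^1(N\times M)$, the space $L$ is a closed left ideal. Let $(p_\alpha)$ in $L_1$ and $(p'_i)$ in $I_0(M)$ be right bounded approximate identities, the second from Lemma~\ref{lem:reiter}. The net $(p_\alpha\otimes p'_i)$ in $L$ is bounded, and $(l\otimes k)*(p_\alpha\otimes p'_i)=(l*p_\alpha)\otimes(k*p'_i)\to l\otimes k$; by linearity and boundedness it is a right approximate identity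 for $L$. With all products reversed, the same lines show that $R$ is a closed right ideal with a left bounded approximate identity.

The map $(l,r)\mapsto l+r$ from $L_1\oplus R_1$ onto $I_0(N)$ is open, so there is a constant $c$ such that each $u\in I_0(N)$ is $l+r$ with $\|l\|+\|r\|\le c\|u\|$. Given $f=\sum_k u_k\otimes v_k\in I_{N,M}$ as in Lemma~\ref{lem:tensor}, split each $u_k=l_k+r_k$ in this way. The series $\sum_k l_k\otimes v_k$ and $\sum_k r_k\otimes v_k$ converge absolutely, in $L$ and $R$, and their sum is $f$.
\end{proof}

A counterexample of the form $I_{N,M}$ should therefore have both factors non-amenable. From $M$ we need only Lemma~\ref{lem:nonamenable}; from $N$ we need property $(\mathcal P)$.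

\section{Property $(\mathcal P)$ and the free group}\label{sec:free}

Let $(u,\varphi)$ be a pair on $N$ with defect at most $\varepsilon$. For $w\in M(N)$ and $p\in I_0(N)$, formula \eqref{eq:disintegrate} and $\int p=0$ give
\begin{equation}\label{eq:defect}
|\langle\varphi,w*u*p\rangle|=\Big|\iint\big(\langle\varphi,\delta_a*u*\delta_b\rangle-\langle\varphi,\delta_a*u\rangle\big)\,dw(a)\,p(b)\,db\Big|\le\varepsilon\|w\|\,\|p\|.
\end{equation}
This is the form in which the defect is used: $\varphi$ sees $u$, but it hardly sees $u*p$ for $p$ of mass zero, and this persists after multiplying on the left by any $w$. The constant function $\varphi=1$ has defect $0$ with every $u$, but it vanishes on $I_0(N)$; the content of $(\mathcal P)$ is that $u$ has mass zero.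

\begin{remark}\label{rem:Pnonamenable}
Property $(\mathcal P)$ is a strong form of non-amenability. Let $u\in I_0(N)$ and $\langle\varphi,u\rangle=1$, with defect $\varepsilon$. For a probability density $g$, the number $\langle\varphi,u*g\rangle=\int\langle\varphi,u*\delta_b\rangle\,g(b)\,db$ is within $\varepsilon$ of $1$. If $N$ is amenable, Lemma~\ref{lem:reiter} makes $\|u*g\|$ arbitrarily small, so $\varepsilon\ge1$. This argument uses only $a=e$. Conversely, let $N$ be non-amenable. By Lemma~\ref{lem:nonamenable} and inversion there is a finite $V\subset I_0(N)$ such that, in $\bigoplus_{v\in V}L^1(N)$, the vector $(v)_{v\in V}$ has positive distance from the subspace $\{(v*\zeta)_{v\in V}:\zeta\in M(N),\ \zeta(N)=0\}$. The Hahn--Banach theorem gives $\varphi_v\in L^\infty(N)$ with $\sum_v\langle\varphi_v,v*\delta_b\rangle=1$ for all $b\in N$. So the condition for $a=e$, with a finite family of pairs, holds in every non-amenable group; $(\mathcal P)$ asks for a single pair and for all $a$.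
\end{remark}

Let $F_2$ be free on $s$ and $t$. We need a function that is insensitive to multiplication on the right, and the first letter of a reduced word is the natural candidate: it changes only if the whole word is canceled. Let $\varphi(g)=1$ if the reduced word of $g$ begins with the letter $s$, and $\varphi(g)=0$ otherwise. For a given $g$ some $b$ does cancel it, so we append a power $t^j$ with $j$ chosen at random, which $b$ cannot anticipate. For example, with $b=t^{-2}s^{-1}$ the element $st^jb=st^{j-2}s^{-1}$ begins with $s$ for all $j\ne2$, and equals $e$ for $j=2$.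

\begin{lemma}\label{lem:free}
For all $w,b\in F_2$ there is at most one $j\in\mathbb Z$ with $\varphi(wt^jb)\neq\varphi(wt^j)$.
\end{lemma}

\begin{proof}
Write $w=w't^k$ and $b=t^lb'$ with $k,l\in\mathbb Z$, where the reduced word $w'$ is empty or ends in $s^{\pm1}$, and the reduced word $b'$ is empty or begins with $s^{\pm1}$. Let $j\ne-k-l$. Then $wt^jb=w'\,t^{k+j+l}\,b'$ is reduced as written, with a nonempty middle block, and $wt^j=w'\,t^{k+j}$ is reduced as written. If $w'$ is nonempty, both words begin with the first letter of $w'$. If $w'$ is empty, $wt^jb$ begins with $t^{\pm1}$ and $wt^j$ is a power of $t$, so $\varphi$ vanishes at both.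
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\tau=\frac1n\sum_{j=1}^n\delta_{t^j}$ and $u=(\delta_s-\delta_e)*\tau\in I_0(F_2)$. Then
\[
\langle\varphi,u\rangle=\frac1n\sum_{j=1}^n\big(\varphi(st^j)-\varphi(t^j)\big)=1 .
\]
For $a,b\in F_2$ the difference $\langle\varphi,\delta_a*u*\delta_b\rangle-\langle\varphi,\delta_a*u\rangle$ equals
\[
\frac1n\sum_{j=1}^n\big(\varphi(ast^jb)-\varphi(ast^j)\big)-\frac1n\sum_{j=1}^n\big(\varphi(at^jb)-\varphi(at^j)\big).
\]
By Lemma~\ref{lem:free}, with $w=as$ and $w=a$, each sum has at most one nonzero term, of modulus $1$. So the defect is at most $2/n$, and $n$ is arbitrary. The statement about $F_2\times F_2$ is Theorem~\ref{thm:A}, proved next, with $N=M=F_2$.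
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

To pass from $N\times M$ to $M$ we integrate the first variable against $\varphi\in L^\infty(N)$. Define
\[
S_\varphi:L^1(N\times M)\to L^1(M),\qquad S_\varphi f(m)=\int_N\varphi(n)f(n,m)\,dn .
\]
Then $\|S_\varphi\|\le\|\varphi\|_\infty$ and $S_\varphi(g\otimes h)=\langle\varphi,g\rangle h$. Let $\langle\varphi,u\rangle=1$, with defect at most $\varepsilon$, and let $v\in L^1(M)$.

The mechanism is visible when the elements $p,q\in I_{N,M}$ of Lemma~\ref{lem:twosided} are elementary tensors, as in the proof of Theorem~\ref{thm:C}. Let $p=p_1\otimes p_1'$ and $q=q_1\otimes q_1'$ with $p_1,q_1\in I_0(N)$ and $p_1',q_1'\in I_0(M)$. Then $(\delta_e-q)*(u\otimes v)*(\delta_e-p)$ equals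
\[
u\otimes v-(q_1*u)\otimes(q_1'*v)-(u*p_1)\otimes(v*p_1')+(q_1*u*p_1)\otimes(q_1'*v*p_1'),
\]
and $S_\varphi$ maps it to
\begin{equation}\label{eq:model}
v-\langle\varphi,q_1*u\rangle\,q_1'*v-\langle\varphi,u*p_1\rangle\,v*p_1'+\langle\varphi,q_1*u*p_1\rangle\,q_1'*v*p_1' .
\end{equation}
By \eqref{eq:defect}, with $w=\delta_e$ and with $w=q_1$, the last two coefficients are at most $\varepsilon\|p_1\|$ and $\varepsilon\|q_1\|\,\|p_1\|$ in modulus. These are the only terms in which $v$ is multiplied on the right. What remains is $\eta*v$ with $\eta=\delta_e-\langle\varphi,q_1*u\rangle q_1'$. We know nothing about the coefficient $\langle\varphi,q_1*u\rangle$, and we need nothing: $\eta(M)=1$ because $q_1'$ has mass zero. The norm bound in Lemma~\ref{lem:tensor} lets us sum this computation.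

\begin{lemma}\label{lem:slice}
Let $u\in L^1(N)$ and $\varphi\in L^\infty(N)$ satisfy $\langle\varphi,u\rangle=1$ and have defect at most $\varepsilon$. Let $C\ge1$ and $p,q\in I_{N,M}$ with $\|p\|,\|q\|\le C$. There is $\eta\in M(M)$ with $\eta(M)=1$ such that for all $v\in L^1(M)$
\[
\big\|S_\varphi\big((\delta_e-q)*(u\otimes v)*(\delta_e-p)\big)-\eta*v\big\|\le30\,C^2\varepsilon\,\|v\|.
\]
\end{lemma}

\begin{proof}
Write $p=\sum_l p_l\otimes p_l'$ and $q=\sum_k q_k\otimes q_k'$ as in Lemma~\ref{lem:tensor}; both sums of products of norms are at most $4C+1\le5C$. Put $\eta=\delta_e-\sum_k\langle\varphi,q_k*u\rangle q_k'$. The series converges absolutely since $|\langle\varphi,q_k*u\rangle|\le\|\varphi\|_\infty\|u\|\,\|q_k\|$, it does not depend on $v$, and $\eta(M)=1$ since each $q_k'$ has mass zero. Convolution and $S_\varphi$ are continuous, so \eqref{eq:model} becomes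
\[
\begin{split}
S_\varphi\big((\delta_e-q)*(u\otimes v)*(\delta_e-p)\big)=\eta*v&-\sum_l\langle\varphi,u*p_l\rangle\,v*p_l'\\
&+\sum_{k,l}\langle\varphi,q_k*u*p_l\rangle\,q_k'*v*p_l' .
\end{split}
\]
As $p_l\in I_0(N)$, inequality \eqref{eq:defect} bounds the norms of the two sums by
\[
\varepsilon\|v\|\sum_l\|p_l\|\,\|p_l'\|\le5C\varepsilon\|v\|,\qquad
\varepsilon\|v\|\sum_{k,l}\|q_k\|\,\|q_k'\|\,\|p_l\|\,\|p_l'\|\le25C^2\varepsilon\|v\|,
\]
and $5C+25C^2\le30C^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The ideal $I=I_{N,M}$ is complemented by Lemma~\ref{lem:tensor}. Suppose that $I=L+R$ is a decomposition, with approximate identities $(p_\alpha)$, $(q_\beta)$ as in Lemma~\ref{lem:twosided}, all of norm at most $C\ge1$. Take $V\subset I_0(M)$ and $\kappa>0$ from Lemma~\ref{lem:nonamenable}, and let $D=\max_{v\in V}\|v\|$. Choose $\varepsilon>0$ with $30C^2D\varepsilon<\kappa/2$, and let $u\in I_0(N)$, $\varphi\in L^\infty(N)$ be given by $(\mathcal P)$ for this $\varepsilon$. Each $u\otimes v$, $v\in V$, lies in $I$. Since $V$ is finite, Lemma~\ref{lem:twosided} gives $p=p_\alpha$ and $q=q_\beta$ in $I$ with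
\[
\|\varphi\|_\infty\,\big\|(\delta_e-q)*(u\otimes v)*(\delta_e-p)\big\|<\kappa/2\qquad(v\in V).
\]
Let $\eta$ be the measure of Lemma~\ref{lem:slice}. Then $\eta(M)=1$, and for every $v\in V$
\[
\|\eta*v\|\le\big\|S_\varphi\big((\delta_e-q)*(u\otimes v)*(\delta_e-p)\big)\big\|+30C^2\varepsilon D<\kappa/2+\kappa/2=\kappa .
\]
This contradicts Lemma~\ref{lem:nonamenable}.
\end{proof}

\begin{remark}\label{rem:hypotheses}
The order of the choices explains the form of $(\mathcal P)$. The bound $C$ is known before $\varepsilon$ is chosen; this is where boundedness of the approximate identities enters, and it is why a small positive defect suffices. The indices $\alpha,\beta$ are chosen last, so $\|u\|$ and $\|\varphi\|$ need no bound; but then $p$ and $q$ depend on $(u,\varphi)$ and their supports are out of our control, so the defect must be small uniformly in $a$ and $b$. The condition $u\in I_0(N)$ serves only to place $u\otimes v$ in $I$. Neither hypothesis can simply be dropped: by Theorem~\ref{thm:C}, $I_{F_2,M}$ is decomposable for amenable $M$, and $I_{N,F_2}$ is decomposable for amenable $N$.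
\end{remark}

\section{More groups with property $(\mathcal P)$}\label{sec:more}

\subsection*{Extensions}

\begin{proposition}\label{prop:quotient}
Let $H$ be a closed normal subgroup of $N$. If $N/H$ has property $(\mathcal P)$, so does $N$, with pairs of the same defect. In particular every group with a discrete quotient $F_2$ has $(\mathcal P)$, and so does every non-abelian free group.
\end{proposition}

\begin{proof}
Let $(u_1,\varphi_1)$ be a pair for $N/H$. Choose $u\in L^1(N)$ with $T_Hu=u_1$ and put $\varphi=T_H^*\varphi_1$. Then $\int u=\int u_1=0$, and \eqref{eq:Tequiv} gives $\langle\varphi,\delta_a*u*\delta_b\rangle=\langle\varphi_1,\delta_{aH}*u_1*\delta_{bH}\rangle$ for all $a,b\in N$. So $\langle\varphi,u\rangle=1$ and the defects agree. A non-abelian free group maps onto $F_2$: send all but two free generators to $e$.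
\end{proof}

\subsection*{Connected groups}
In $F_2$ we took $u=k*\tau$, where $k$ has mass zero and the averaging measure $\tau$ makes $\varphi$ forget $b$. In the next two classes, $\varphi(g)=f(gx_0)$ for an action on a compact space $X$, a point $x_0\in X$ and $f\in C(X)$. Then right multiplication by $b$ only replaces $x_0$ by $bx_0$, and we need a measure on the group that forgets the starting point. If a compact subgroup acts transitively on $X$, its Haar measure does so exactly. The model is $SL_2(\mathbb R)$ acting on the lines through the origin in $\mathbb R^2$: the rotation group $K$ is transitive, and the stabilizer $B$ of the horizontal line is the solvable group of upper triangular matrices.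

\begin{lemma}\label{lem:KB}
Let $G$ be non-amenable, and let $G=KB$ with $K$ a compact subgroup and $B$ a closed amenable subgroup. Then there are $u\in I_0(G)$ and $\varphi\in L^\infty(G)$ with $\langle\varphi,u\rangle=1$ and defect $0$.
\end{lemma}

\begin{proof}
Let $X=G/B$ and $x_0=B\in X$. Then $X=Kx_0$ is compact. For $\nu\in M(G)$ and a measure $\lambda$ on $X$ define $\nu*\lambda$ by $\langle f,\nu*\lambda\rangle=\iint f(gx)\,d\nu(g)\,d\lambda(x)$ for $f\in C(X)$; then $(\nu*\nu')*\lambda=\nu*(\nu'*\lambda)$. Let $m_K$ be the Haar probability measure of $K$, regarded in $M(G)$, and let $m=m_K*\delta_{x_0}$. Every $x\in X$ is $yx_0$ with $y\in K$, and $m_K*\delta_y=m_K$; hence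
\begin{equation}\label{eq:forget}
m_K*\delta_x=m\qquad(x\in X).
\end{equation}

The measure $m$ is not $G$-invariant. Suppose it is, and let $G$ act continuously and affinely on a compact convex set $Y$ as in (A3). The amenable group $B$ fixes some $y_0\in Y$, so $gB\mapsto gy_0$ is a continuous equivariant map $X\to Y$, and the image $\nu$ of $m$ is a $G$-invariant probability measure on $Y$. Its barycenter is the unique $y\in Y$ with $h(y)=\int h\,d\nu$ for all continuous affine $h$ on $Y$. For $g\in G$ we have $h(gy)=\int h(gz)\,d\nu(z)=h(y)$, so $gy=y$. Thus $G$ satisfies (A3), a contradiction.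

So there are $g\in G$ and $f\in C(X)$ such that the continuous function $\psi(y)=\langle f,\delta_y*(\delta_g-\delta_e)*m\rangle$ on $G$ is nonzero at $y=e$. For a probability density $j$ supported near $e$, the number $c=\int\psi j=\langle f,j*(\delta_g-\delta_e)*m\rangle$ is nonzero. Put $k=c^{-1}j*(\delta_g-\delta_e)$; then $k\in I_0(G)$ and $\langle f,k*m\rangle=1$. Let $u=k*m_K\in I_0(G)$ and $\varphi(y)=f(yx_0)$. Since $\int\varphi\,d\mu=\langle f,\mu*\delta_{x_0}\rangle$ for $\mu\in M(G)$, \eqref{eq:forget} gives
\[
\langle\varphi,\delta_a*u*\delta_b\rangle=\langle f,\delta_a*k*m_K*\delta_{bx_0}\rangle=\langle f,\delta_a*k*m\rangle .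
\]
This is independent of $b$, and it equals $1$ for $a=e$.
\end{proof}

\begin{proposition}\label{prop:connected}
Every connected non-amenable locally compact group $N$ has property $(\mathcal P)$, even with $\varepsilon=0$.
\end{proposition}

\begin{proof}
By the theorem of Gleason, Montgomery, Zippin and Yamabe, $N$ has a compact normal subgroup with connected Lie quotient $G_1$. Let $G_2$ be the quotient of $G_1$ by its solvable radical, a connected semisimple Lie group, and let $G_3=G_2/Z$ with $Z$ the center of $G_2$, which is discrete. The center of $G_3$ is trivial: if $xZ$ is central, then $y\mapsto xyx^{-1}y^{-1}$ maps the connected group $G_2$ continuously into $Z$ and sends $e$ to $e$, so $x\in Z$. The three kernels are compact, solvable and abelian, hence amenable; since $N$ is not amenable, neither is $G_3$. A connected semisimple Lie group with finite center has an Iwasawa decomposition $KAN_0$ with $K$ compact and $B=AN_0$ a closed solvable subgroup. So Lemma~\ref{lem:KB} applies to $G_3$, and Proposition~\ref{prop:quotient}, used three times, carries the pair to $N$.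
\end{proof}

\subsection*{Convergence groups}
A discrete group $N$ acting by homeomorphisms on a compact metric space $(X,d)$ is a \emph{discrete convergence group} if every sequence of distinct elements of $N$ has a subsequence $(a_k)$ for which there are $z^+,z^-\in X$ such that $a_k\to z^+$ uniformly on compact subsets of $X\setminus\{z^-\}$. The \emph{limit set} $\Lambda$ consists of the points $x$ such that every neighborhood $U$ of $x$ meets $gU$ for infinitely many $g\in N$, and $N$ is \emph{non-elementary} if $\Lambda$ has more than two points. An element $\gamma$ is \emph{loxodromic} if it has two distinct fixed points $\gamma^+,\gamma^-$ with $\gamma^k\to\gamma^+$ uniformly on compact subsets of $X\setminus\{\gamma^-\}$. Non-elementary hyperbolic groups acting on their Gromov boundaries are examples. For non-elementary $N$ we use two facts from Tukia \cite{Tukia}: $\Lambda$ is perfect, and the pairs $(\gamma^+,\gamma^-)$, $\gamma$ loxodromic, are dense in $\Lambda\times\Lambda$.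

Now the forgetting is approximate, and we average over elements $h_{ij}$ with two indices. The element $h_{ij}$ maps everything outside a small set $V_j$ into a small ball about a point $\zeta_i$. Varying $j$ defeats $b$, since $bx_0$ lies in at most one $V_j$. Varying $i$ defeats $a$, since all but finitely many $a$ contract the complement of a single small ball, and that ball is near at most one $\zeta_i$.

\begin{proposition}\label{prop:convergence}
Every non-elementary discrete convergence group $N$ has property $(\mathcal P)$.
\end{proposition}

\begin{proof}
Write $B(x,\theta)$ for open balls in $X$. Fix $x_0\in X$. Using two distinct points of $\Lambda$ and Urysohn's lemma, choose open sets $U,U'$ meeting $\Lambda$ and a continuous $f:X\to[0,1]$ with $f=1$ on $U$ and $f=0$ on $U'$. Let $\varphi(g)=f(gx_0)$ and fix $n\ge1$.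

\emph{Points and scales.} Since $\Lambda$ is perfect, every open set meeting $\Lambda$ contains infinitely many of its points. Choose distinct $\zeta_1,\dots,\zeta_n\in U\cap\Lambda$ and distinct $y_1,\dots,y_n\in\Lambda\setminus\{x_0\}$, with pairwise disjoint open neighborhoods $V_j\ni y_j$ not containing $x_0$. Choose $\theta>0$ such that the balls $B(\zeta_i,2\theta)$ are pairwise disjoint and $|f(x)-f(y)|<1/n$ whenever $d(x,y)<\theta$.

\emph{Most elements contract.} Let $\Omega$ be the set of $a\in N$ such that $\operatorname{diam}a(X\setminus B(z,\theta))\ge\theta$ for every $z\in X$. Then $\Omega$ is finite. Otherwise some sequence $(a_k)$ in $\Omega$ converges to a point $z^+$ uniformly on the compact set $X\setminus B(z^-,\theta)$, whose image under $a_k$ then lies in $B(z^+,\theta/3)$ for large $k$, against $a_k\in\Omega$. The finitely many $a\in\Omega$ are handled by continuity: choose $\theta'\in(0,\theta]$ with $B(\zeta_i,\theta')\subset U$ and $\operatorname{diam}a(B(\zeta_i,\theta'))<\theta$ for all $i$ and all $a\in\Omega$.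

\emph{The measure.} For each $(i,j)$ there is a loxodromic $\gamma$ with $\gamma^+\in B(\zeta_i,\theta')$ and $\gamma^-\in V_j$. As $X\setminus V_j$ is compact and misses $\gamma^-$, a high power $h_{ij}$ of $\gamma$ satisfies $h_{ij}(X\setminus V_j)\subset B(\zeta_i,\theta')$. Let $\mu=n^{-2}\sum_{i,j}\delta_{h_{ij}}$. Since $x_0\notin V_j$, we have $h_{ij}x_0\in B(\zeta_i,\theta')\subset U$, so $\langle\varphi,\mu\rangle=1$.

\emph{The estimate.} Let $a,b\in N$. For all $j$ but at most one, $bx_0\notin V_j$, and then $h_{ij}x_0$ and $h_{ij}bx_0$ both lie in $B(\zeta_i,\theta')$. For all $i$ but at most one, $\operatorname{diam}a(B(\zeta_i,\theta'))<\theta$. Indeed, if $a\in\Omega$ this holds for every $i$. If $a\notin\Omega$, take $z$ with $\operatorname{diam}a(X\setminus B(z,\theta))<\theta$; if $B(\zeta_i,\theta')$ meets $B(z,\theta)$ then $z\in B(\zeta_i,2\theta)$, which happens for at most one $i$, and for the other $i$ we have $B(\zeta_i,\theta')\subset X\setminus B(z,\theta)$. So for all but at most $2n$ pairs $(i,j)$ we have $d(ah_{ij}bx_0,ah_{ij}x_0)<\theta$, hence $|\varphi(ah_{ij}b)-\varphi(ah_{ij})|<1/n$. The remaining pairs contribute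 at most $1$ each. Therefore $(\mu,\varphi)$ has defect at most $\frac1n+\frac{2n}{n^2}=\frac3n$.

The same construction with $U'$ in place of $U$ gives a probability measure $\mu'$ with $\langle\varphi,\mu'\rangle=0$ such that $(\mu',\varphi)$ has defect at most $3/n$. Then $u=\mu-\mu'\in I_0(N)$, $\langle\varphi,u\rangle=1$, and the defect of $(u,\varphi)$ is at most $6/n$.
\end{proof}

\section{Consequences}\label{sec:consequences}

Theorems~\ref{thm:A} and~\ref{thm:C} together decide decomposability for many products.

\begin{corollary}\label{cor:D}
Let $M$ be $\sigma$-compact or discrete, and let $N$ be connected, or a non-abelian free group, or a non-elementary discrete convergence group. Then the ideal $I_{N,M}$, which is always complemented, is decomposable if and only if $N$ or $M$ is amenable.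
\end{corollary}

\begin{proof}
A connected locally compact group is the union of the powers of a compact neighborhood of $e$, so it is $\sigma$-compact. Hence both $N$ and $M$ are $\sigma$-compact or discrete, and if one of them is amenable then Theorem~\ref{thm:C} applies. If neither is amenable, $N$ has $(\mathcal P)$ by Proposition~\ref{prop:connected}, \ref{prop:quotient} or \ref{prop:convergence}, and Theorem~\ref{thm:A} applies.
\end{proof}

In particular the conjecture fails for connected groups as well, for example for $SL_2(\mathbb R)\times SL_2(\mathbb R)$. Counterexamples also lift from quotients.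

\begin{corollary}\label{cor:E}
The conjecture fails for every locally compact group $G$ having a quotient $G/H\cong N\times M$, where $N$ has property $(\mathcal P)$ and $M$ is non-amenable.
\end{corollary}

\begin{proof}
Let $T=T_H$, with right inverse $\sigma$ as in Section~\ref{sec:prelim}. Let $I'=I_{N,M}\subset L^1(G/H)$ and $I=T^{-1}(I')$, a closed two-sided ideal of $L^1(G)$ with $T(I)=I'$. Let $Q$ be the projection onto $I'$ from Lemma~\ref{lem:tensor}, and put $Q_1x=x-\sigma(Tx-QTx)$ for $x\in L^1(G)$. Then $TQ_1x=QTx\in I'$, so $Q_1x\in I$; and $Q_1x=x$ for $x\in I$. So $I$ is complemented, hence weakly complemented.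

Suppose that $I=L+R$ is a decomposition, with approximate identities $(p_\alpha)$ and $(q_\beta)$. Since $T$ is a surjective homomorphism, $T(L)$ is a left ideal of $L^1(G/H)$, and so is its closure $L'$. The bounded net $(Tp_\alpha)$ in $L'$ satisfies $Tl*Tp_\alpha=T(l*p_\alpha)\to Tl$ for $l\in L$, so it is a right approximate identity for $L'$. In the same way $R'=\overline{T(R)}$ is a closed right ideal with left bounded approximate identity $(Tq_\beta)$. Finally $I'=T(L)+T(R)\subset L'+R'\subset I'$, the last inclusion because $I'$ is closed. So $I'$ is decomposable, contradicting Theorem~\ref{thm:A}.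
\end{proof}

The conjecture holds for amenable groups and fails for the groups of Corollary~\ref{cor:E}. We do not claim that it fails for every non-amenable group, nor that every non-amenable group has property $(\mathcal P)$.

\begin{thebibliography}{9}

\bibitem{CL}
Curtis and Loy, \emph{J. London Math. Soc.} \textbf{40} (1989).

\bibitem{source}
\emph{Factorization in finite-codimensional ideals of} (title as printed),
\texttt{https://\allowbreak ogma.newcastle.edu.au/\allowbreak vital/\allowbreak access/\allowbreak services/\allowbreak Download/\allowbreak uon:1138/\allowbreak SOURCE1}.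

\bibitem{Tukia}
P. Tukia, \emph{New Zealand J. Math.} \textbf{23} (1994).

\end{thebibliography}
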